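# Finite Gorenstein dimension does not compose along finite ring homomorphisms

All rings are commutative and noetherian. "Local ring" means noetherian local, and a "finite" module is a finitely generated one. A ring homomorphism $Q\to R$ is *finite* if it makes $R$ a finite $Q$-module; then every finite $R$-module is also a finite $Q$-module.

## 1. Modules of finite projective dimension over $R$

For a finite module $N$ over a local ring $Q$ write $N^*=\operatorname{Hom}_Q(N,Q)$, and let $\delta_N:N\to N^{**}$, $\delta_N(n)(f)=f(n)$, be the biduality map.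

**Definition 1.** A finite $Q$-module $G$ is *totally reflexive* if $\delta_G$ is bijective and $\operatorname{Ext}^i_Q(G,Q)=0=\operatorname{Ext}^i_Q(G^*,Q)$ for all $i>0$. The *Gorenstein dimension* $G\text{-dim}_QN$ (Auslander–Bridger) is the least $n\ge0$ for which there is an exact sequence $0\to G_n\to\cdots\to G_0\to N\to0$ with every $G_i$ totally reflexive, and it is $\infty$ if there is no such sequence.

Finite free modules are totally reflexive, and so are finite direct sums of totally reflexive modules.

**Example.** Let $Q=k[x]/(x^2)$ with $k$ a field, and $N=k$. A free resolution of $k$ is $\cdots\xrightarrow{x}Q\xrightarrow{x}Q\to k$. Its dual is $Q\xrightarrow{x}Q\xrightarrow{x}\cdots$, which is exact in positive degrees because $\operatorname{Ker}x=\operatorname{Im}x=xQ$. So $\operatorname{Ext}^i_Q(k,Q)=0$ for $i>0$, and $k^*\cong xQ\cong k$. The map $\delta_k$ goes between one-dimensional spaces, and it is nonzero: if $f(1)=x$, then $\delta_k(1)(f)=x\ne0$. Hence $k$ is totally reflexive, although it is not free.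

**Example.** Let $Q=k[x,y]/(x,y)^2$ and $N=k$. From $0\to k^2\to Q\to k\to0$ we get the exact sequence $0\to \operatorname{Hom}_Q(k,Q)\to Q\to\operatorname{Hom}_Q(k^2,Q)\to\operatorname{Ext}^1_Q(k,Q)\to0$. The dimensions of the first three terms are $2,3,4$, so $\dim_k\operatorname{Ext}^1_Q(k,Q)=3$. Since $\operatorname{Ext}^{i+1}_Q(k,Q)\cong\operatorname{Ext}^i_Q(k^2,Q)$ for $i\ge1$, we get $\dim_k\operatorname{Ext}^i_Q(k,Q)=3\cdot2^{i-1}\neq0$ for all $i\ge1$. By (1) below, $G\text{-dim}_Qk=\infty$.

The following holds for finite $N$: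
$$G\text{-dim}_QN\le n\ \Longrightarrow\ \operatorname{Ext}^i_Q(N,Q)=0\text{ for all }i>n. \tag{1}$$
For $n=0$ this is the definition. For $n>0$ take $0\to K\to G_0\to N\to0$ with $G_0$ totally reflexive and $G\text{-dim}_QK\le n-1$. For $i>n$, the term $\operatorname{Ext}^i_Q(N,Q)$ sits between $\operatorname{Ext}^{i-1}_Q(K,Q)$, which is $0$ by induction, and $\operatorname{Ext}^i_Q(G_0,Q)=0$.

We also use three facts from Auslander–Bridger, *Stable module theory* (Mem. AMS 94, 1969), for finite modules over a local ring $Q$:

* (a) if two modules in a short exact sequence have finite G-dimension, so does the third;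
* (b) if $G\text{-dim}_QN<\infty$ and $N\ne0$, then $G\text{-dim}_QN=\operatorname{depth}Q-\operatorname{depth}_QN$;
* (c) if $G\text{-dim}_QN\le n$, then the $n$-th syzygy of $N$ in any resolution by finite free modules is totally reflexive.

**Proposition 1.** Let $Q\to R$ be a finite homomorphism of local rings with $G\text{-dim}_QR<\infty$, and let $M$ be a finite $R$-module with $\operatorname{pd}_RM<\infty$. Then $G\text{-dim}_QM<\infty$.

*Proof.* Take $0\to F_n\to\cdots\to F_0\to M\to0$ exact with each $F_i$ finite free over $R$. Each $F_i$ is a direct sum of copies of $R$, and direct sums of copies of a resolution of $R$ by totally reflexive $Q$-modules show $G\text{-dim}_QF_i\le G\text{-dim}_QR<\infty$. Put $K_0=M$ and let $K_i$, $i\ge1$, be the image of $F_i\to F_{i-1}$, so $K_n\cong F_n$ and there are exact sequences $0\to K_{i+1}\to F_i\to K_i\to0$. By (a), finiteness passes from $K_{i+1}$ to $K_i$. Starting at $K_n$ we reach $K_0=M$. $\square$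

What changes if we only ask that $G\text{-dim}_RM$ be finite? This question is from "Ring Homomorphisms And Finite Gorenstein Dimension" (http://www.math.unl.edu/~lavramov2/papers/dualizing.pdf):

**Question.** Let $Q\to R$ be a finite homomorphism of local rings, and let $M$ be a finite $R$-module. If $G\text{-dim}_QR$ and $G\text{-dim}_RM$ are finite, is then $G\text{-dim}_QM$ finite?

The answer is **no**. There is a counterexample in which $Q$ is artinian, $Q\to R$ is surjective, $R$ is totally reflexive over $Q$, $M$ is totally reflexive over $R$, but $\operatorname{Ext}^i_Q(M,Q)\ne0$ for every $i\ge1$. It exists over every residue field. Precisely: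

**Theorem A.** Let $\Lambda$ be any local ring (for example a field). There are local $\Lambda$-algebras $Q,R$, both finite free as $\Lambda$-modules, a surjective local homomorphism $Q\to R$, and a finite $R$-module $M$ such that

1. $R$ is a totally reflexive $Q$-module, so $G\text{-dim}_QR=0$;
2. $M$ is a nonzero totally reflexive $R$-module, so $G\text{-dim}_RM=0$;
3. for every $i\ge1$, $\operatorname{Ext}^i_Q(M,Q)$ is a free $\Lambda$-module of rank $32$; hence $G\text{-dim}_QM=\infty$.

Taking $\Lambda=k$ a field answers the Question. Varying $\Lambda$ gives counterexamples in every dimension and depth, and in equal or mixed characteristic.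

**Corollary.** Finite local homomorphisms of finite G-dimension do not compose. For the finite homomorphisms $Q\to R\to R\ltimes M$, both $G\text{-dim}_QR$ and $G\text{-dim}_R(R\ltimes M)$ are $0$, but $G\text{-dim}_Q(R\ltimes M)=\infty$.

(The ring $R\ltimes M$ is defined in Section 4.) To see where a counterexample can live, we first push the proof of Proposition 1 as far as it goes.

## 2. Unbounded free complexes and the point where dimension shifting stalls

**Reduction to totally reflexive $M$.** If every totally reflexive $R$-module had finite G-dimension over $Q$, then the proof of Proposition 1, with the $F_i$ replaced by totally reflexive $R$-modules $G_i$, would answer the Question positively. So we may take $M$ totally reflexive over $R$. Such modules are the cokernels in two-sided free complexes.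

**Lemma 2.** Let $R$ be a local ring and $(-)^*=\operatorname{Hom}_R(-,R)$.

1. Let $T$ be an exact complex of finite free $R$-modules, indexed by $\mathbb Z$, with $\operatorname{Hom}_R(T,R)$ exact. Then $M=\operatorname{Coker}(T_1\to T_0)$ is totally reflexive.
2. Every totally reflexive $R$-module arises in this way.

*Proof.* (1) The complex $T_{\ge0}$ resolves $M$ and $T^*$ is exact, so $\operatorname{Ext}^i_R(M,R)=0$ for $i>0$. Also $M^*=\operatorname{Ker}(T_0^*\to T_1^*)=\operatorname{Im}(T_{-1}^*\to T_0^*)$, so $\cdots\to T_{-2}^*\to T_{-1}^*\xrightarrow{\pi}M^*\to0$ is a free resolution of $M^*$. Its dual is $T_{-1}\to T_{-2}\to\cdots$, exact except at $T_{-1}$. Hence $\operatorname{Ext}^i_R(M^*,R)=0$ for $i>0$, and $\pi^*$ identifies $M^{**}$ with $\operatorname{Ker}(T_{-1}\to T_{-2})=\operatorname{Im}(T_0\to T_{-1})\cong M$. It remains to see that this identification is $\delta_M$. Let $m\in M$ be the class of $t\in T_0$, and let $\lambda\in T_{-1}^*$. Then $\pi(\lambda)$ is the functional induced by $\lambda\circ\partial$, so $\pi^*(\delta_M(m))(\lambda)=\pi(\lambda)(m)=\lambda(\partial t)$.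 Thus $\delta_M(m)$ corresponds to $\partial t\in T_{-1}$, as wanted.

(2) Let $M$ be totally reflexive, and let $F\to M$ and $G\xrightarrow{\pi}M^*$ be resolutions by finite free modules. Since $\operatorname{Ext}^i_R(M^*,R)=0$ for $i>0$, the sequence $0\to M^{**}\to G_0^*\to G_1^*\to\cdots$ is exact. Put $T_i=F_i$ and $T_{-1-i}=G_i^*$ for $i\ge0$, with $T_0\to T_{-1}$ the composite $F_0\to M\xrightarrow{\delta_M}M^{**}\xrightarrow{\pi^*}G_0^*$. Then $T$ is exact with $\operatorname{Coker}(T_1\to T_0)=M$. In $T^*$ the part $0\to M^*\to F_0^*\to F_1^*\to\cdots$ is exact since $\operatorname{Ext}^i_R(M,R)=0$ for $i>0$, and the part $\cdots\to G_1\to G_0$ is exact with cokernel $M^*$ via $\pi$. The connecting map $G_0\to F_0^*$ is $G_0\cong G_0^{**}\xrightarrow{\pi^{**}}M^{***}\xrightarrow{\delta_M^*}M^*\subseteq F_0^*$. By naturality $\pi^{**}\delta_{G_0}=\delta_{M^*}\pi$, and $\delta_M^*\delta_{M^*}=\mathrm{id}$, so this map is $G_0\xrightarrow{\pi}M^*\subseteq F_0^*$, and $T^*$ is exact. $\square$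

Given $T$ as in Lemma 2(1), put $M_j=\operatorname{Coker}(T_{j+1}\to T_j)$. Exactness of $T$ gives
$$0\to M_{j+1}\to T_j\to M_j\to0\qquad(j\in\mathbb Z). \tag{2}$$

**The direct attempt.** Let $g=G\text{-dim}_QR<\infty$. Then $G\text{-dim}_QT_j\le g$, so $\operatorname{Ext}^i_Q(T_j,Q)=0$ for $i>g$ by (1). The long exact sequence of (2) gives
$$\operatorname{Ext}^i_Q(M_{j+1},Q)\cong\operatorname{Ext}^{i+1}_Q(M_j,Q)\qquad(i>g,\ j\in\mathbb Z), \tag{3}$$
hence $\operatorname{Ext}_Q^{g+1+s}(M_0,Q)\cong\operatorname{Ext}_Q^{g+1}(M_s,Q)$ for all $s\ge0$. When $\operatorname{pd}_RM_0<\infty$, a minimal free resolution of $M_0$ stops, which is why Proposition 1 works. Here it need not stop. To conclude we would have to kill $\operatorname{Ext}^{g+1}_Q(M_s,Q)$ for large $s$, and the hypothesis on $T$ concerns $\operatorname{Hom}_R(-,R)$, whereas these groups concern maps over $Q$ into $Q$. This is where the attempt stops. The next theorem says that this Ext vanishing is all that is missing.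

**Theorem B.** Let $Q\to R$ be a finite homomorphism of local rings with $G\text{-dim}_QR<\infty$. Let $T$ be an exact complex of finite free $R$-modules, indexed by $\mathbb Z$, with $\operatorname{Hom}_R(T,R)$ exact. Put $M_j=\operatorname{Coker}(T_{j+1}\to T_j)$ and $M=M_0$. The following are equivalent:

* (i) $G\text{-dim}_QM<\infty$;
* (ii) there is an $n$ with $\operatorname{Ext}^i_Q(M_j,Q)=0$ for all $i>n$ and all $j\in\mathbb Z$;
* (iii) $\operatorname{Ext}^i_Q(M_j,Q)=0$ for all $i>\operatorname{depth}Q$ and all $j\in\mathbb Z$.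

If $M_r\cong M_0$ for some $r>0$ and $T$ is $r$-periodic, these are equivalent to $\operatorname{Ext}^i_Q(M,Q)=0$ for $i\gg0$. If $Q=R\ltimes C$ with $C$ a semidualizing $R$-module, they are equivalent to exactness of $\operatorname{Hom}_R(T,C)$.

Theorem B covers every finite $M$ with $G\text{-dim}_RM<\infty$. By (c) over $R$, a high $R$-syzygy $M'$ of $M$ is totally reflexive, so it has the form $M_0$ by Lemma 2(2). The free $R$-modules between $M'$ and $M$ have finite G-dimension over $Q$, so $G\text{-dim}_QM<\infty$ if and only if $G\text{-dim}_QM'<\infty$, by (a).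

## 3. Uniform Ext vanishing along $T$ (proof of Theorem B, first parts)

Keep $g=G\text{-dim}_QR$, so $G\text{-dim}_QT_j\le g$ for all $j$.

**(i)⇒(iii): moving finiteness up and down $T$.** By (a) applied to (2), finiteness of $G\text{-dim}_Q$ passes from $M_j$ to $M_{j+1}$ and from $M_{j+1}$ to $M_j$. Starting at $M_0$, all $M_j$ have finite G-dimension over $Q$, and by (b) it is at most $\operatorname{depth}Q$ (zero modules cause no problem). Now (1) gives (iii).

**(iii)⇒(ii).** Take $n=\operatorname{depth}Q$.

**(ii)⇒(i): all high syzygies become totally reflexive at once.** Enlarging $n$, assume $n\ge g$. The first aim is to shift $n$ steps, so that all Ext groups in positive degree vanish. Choose a resolution of each $M_j$ by finite free $Q$-modules, and use the horseshoe lemma on (2) to get a resolution of $T_j$ that fits in a short exact sequence with those of $M_{j+1}$ and $M_j$. Taking $n$-th syzygies gives exact sequences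
$$0\to Z_{j+1}\to L_j\to Z_j\to0\qquad(j\in\mathbb Z), \tag{4}$$
where $L_j$ is totally reflexive over $Q$ by (c), since $G\text{-dim}_QT_j\le g\le n$, and
$$\operatorname{Ext}^i_Q(Z_j,Q)\cong\operatorname{Ext}^{i+n}_Q(M_j,Q)=0\qquad(i>0,\ j\in\mathbb Z). \tag{5}$$

Write $(-)^*=\operatorname{Hom}_Q(-,Q)$. The next aim is to show that $\delta_j=\delta_{Z_j}$ is bijective. By (5) the dual of (4) is exact:
$$0\to Z_j^*\to L_j^*\to Z_{j+1}^*\to0. \tag{6}$$
Dualizing once more, and using $\operatorname{Ext}^1_Q(L_j^*,Q)=0$, we get a commutative diagram with exact rows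
$$\begin{array}{ccccccccc}0\to&Z_{j+1}&\to&L_j&\to&Z_j&\to0&\\ &\downarrow{\scriptstyle\delta_{j+1}}&&\downarrow{\scriptstyle\cong}&&\downarrow{\scriptstyle\delta_j}&&\\ 0\to&Z_{j+1}^{**}&\to&L_j^{**}&\to&Z_j^{**}&\to&\operatorname{Ext}^1_Q(Z_{j+1}^*,Q)\to0.\end{array}$$
In the left square, $Z_{j+1}\to L_j\cong L_j^{**}$ is injective and factors through $\delta_{j+1}$, so $\delta_{j+1}$ is injective. This holds for every $j\in\mathbb Z$, so every $\delta_j$ is injective. The middle vertical map has zero kernel and cokernel, so the snake lemma gives $\operatorname{Coker}\delta_{j+1}\cong\operatorname{Ker}\delta_j=0$. Hence every $\delta_j$ is bijective. (Here we used the diagrams for all $j$, in both directions.)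

It remains to kill $\operatorname{Ext}^i_Q(Z_j^*,Q)$ for $i>0$. Since $L_j\to Z_j$ is onto and $\delta_j$ is bijective, $L_j^{**}\to Z_j^{**}$ is onto, so the diagram gives $\operatorname{Ext}^1_Q(Z_{j+1}^*,Q)=0$, for every $j\in\mathbb Z$. Since $\operatorname{Ext}^i_Q(L_j^*,Q)=0$ for $i>0$, (6) gives $\operatorname{Ext}^{i+1}_Q(Z_{j+1}^*,Q)\cong\operatorname{Ext}^i_Q(Z_j^*,Q)$ for $i\ge1$. By induction on $i$ these groups vanish for all $i\ge1$ and all $j$. With (5), every $Z_j$ is totally reflexive. The first $n$ terms of the chosen free resolution together with $Z_j$ now show $G\text{-dim}_QM_j\le n$ for all $j$; in particular (i) holds.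

**Periodic case: one module suffices.** If $G\text{-dim}_QM<\infty$, then $\operatorname{Ext}^i_Q(M,Q)=0$ for $i\gg0$ by (1). Conversely, assume this vanishing. By (3), applied repeatedly, each $M_j$ with $j\ge0$ satisfies $\operatorname{Ext}^i_Q(M_j,Q)=0$ for $i\gg0$. By periodicity every $M_j$, $j\in\mathbb Z$, is isomorphic to one of $M_0,\dots,M_{r-1}$. So finitely many bounds suffice, and (ii) holds.

The last sentence of Theorem B is proved in the next section.

## 4. Trivial extensions $R\ltimes C$ by a semidualizing module

We want rings $Q\to R$ for which $\operatorname{Ext}_Q(-,Q)$ on $R$-modules can be computed over $R$.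

**Definition 2.** For an $R$-module $N$, the *trivial extension* $R\ltimes N$ is $R\oplus N$ with $(r,x)(r',x')=(rr',rx'+r'x)$. If $R$ is local with maximal ideal $\mathfrak m$ and $N$ is finite, then $R\ltimes N$ is finite over $R$, hence noetherian, and it is local with maximal ideal $\mathfrak m\oplus N$, since $N$ is an ideal of square zero with quotient $R$. *Example:* $k\ltimes k\cong k[x]/(x^2)$.

**Definition 3.** A finite $R$-module $C$ is *semidualizing* if the homothety map $R\to\operatorname{Hom}_R(C,C)$ is bijective and $\operatorname{Ext}^i_R(C,C)=0$ for $i>0$.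

**Example.** $C=R$ is semidualizing. If $R$ is a local algebra finite over a field $k$, then $R^\vee=\operatorname{Hom}_k(R,k)$ is semidualizing: $\operatorname{Hom}_R(-,R^\vee)\cong\operatorname{Hom}_k(-,k)$ is exact, and the homothety map becomes the biduality map $R\to R^{\vee\vee}$. For $R=k[x,y]/(x,y)^2$, with $1^\ast,x^\ast,y^\ast$ the basis of $R^\vee$ dual to $1,x,y$, we have $x\cdot x^\ast=1^\ast=y\cdot y^\ast$ and $x\cdot y^\ast=0=y\cdot x^\ast$. So $R^\vee$ needs two generators and is not isomorphic to $R$.

**Lemma 3.** Let $R$ be a local ring, $C$ a semidualizing $R$-module, $Q=R\ltimes C$, and $\operatorname{pr}_C:Q\to C$ the projection. For each $R$-module $N$, regarded as a $Q$-module via the projection $Q\to R$, one has $\operatorname{Ext}^i_Q(N,Q)\cong\operatorname{Ext}^i_R(N,C)$ for all $i\ge0$. For $i=0$ the isomorphism is $f\mapsto\operatorname{pr}_C\circ f$.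

*Proof.* We first show that $Q$ is coinduced from $C$. Define $\chi:Q\to\operatorname{Hom}_R(Q,C)$ by $\chi(q)(q')=\operatorname{pr}_C(qq')$, so $\chi(r,c)(r',c')=rc'+r'c$. It is $Q$-linear, since $\chi(q_1q)(q')=\operatorname{pr}_C(q_1qq')=\chi(q)(q_1q')$.

* It is injective: if $\chi(r,c)=0$, evaluating at $(1,0)$ gives $c=0$, and evaluating at $(0,c')$ gives $rC=0$, so $r=0$ by injectivity of the homothety map.
* It is surjective: an $R$-linear $h:R\oplus C\to C$ has the form $(r',c')\mapsto r'h(1,0)+g(c')$ with $g\in\operatorname{Hom}_R(C,C)$, and $g$ is multiplication by some $r\in R$, so $h=\chi(r,h(1,0))$.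

Next we build an injective resolution of $Q$ over $Q$. Let $I$ be an injective resolution of $C$ over $R$. Each $\operatorname{Hom}_R(Q,I^i)$ is injective over $Q$, because $\operatorname{Hom}_Q(-,\operatorname{Hom}_R(Q,I^i))\cong\operatorname{Hom}_R(-,I^i)$ is exact. The cohomology of $\operatorname{Hom}_R(Q,I)$ is $\operatorname{Ext}^i_R(Q,C)=\operatorname{Ext}^i_R(R\oplus C,C)$, which is $0$ for $i>0$ and $\operatorname{Hom}_R(Q,C)\cong Q$ for $i=0$. So $\operatorname{Hom}_R(Q,I)$ is an injective resolution of $Q$, and
$$\operatorname{Ext}^i_Q(N,Q)=H^i\operatorname{Hom}_Q(N,\operatorname{Hom}_R(Q,I))\cong H^i\operatorname{Hom}_R(N,I)=\operatorname{Ext}^i_R(N,C).$$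
Here $N$ is restricted along $R\to Q\to R$, which is the identity, so it is the original $R$-module. For $i=0$, $f$ goes to $\chi\circ f$ and then to $n\mapsto\chi(f(n))(1)=\operatorname{pr}_C(f(n))$. $\square$

**Lemma 4.** In the situation of Lemma 3, $R$ is totally reflexive over $Q$.

*Proof.* Put $D=\operatorname{Hom}_Q(R,Q)$. It is an $R$-module, since the ideal $C$ of $Q$ kills $R$, and by Lemma 3 with $N=R$, $D\cong\operatorname{Hom}_R(R,C)\cong C$. Also by Lemma 3, for $i>0$, $\operatorname{Ext}^i_Q(R,Q)\cong\operatorname{Ext}^i_R(R,C)=0$ and $\operatorname{Ext}^i_Q(D,Q)\cong\operatorname{Ext}^i_R(C,C)=0$. For biduality, take $n\in R$. The element $\delta_R(n)\in\operatorname{Hom}_Q(D,Q)$ is $f\mapsto f(n)$. Lemma 3 with $N=D$ sends it to $f\mapsto\operatorname{pr}_C(f(n))=(\operatorname{pr}_Cf)(n)$. Under $D\cong\operatorname{Hom}_R(R,C)$, $f\mapsto\varphi=\operatorname{pr}_Cf$, this is evaluation $\varphi\mapsto\varphi(n)=n\varphi(1)$, and under $\operatorname{Hom}_R(R,C)\cong C$, $\varphi\mapsto\varphi(1)$, it is multiplication by $n$ on $C$. So $\delta_R$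 is identified with the homothety map $R\to\operatorname{Hom}_R(C,C)$, which is bijective. $\square$

**End of the proof of Theorem B: the case $Q=R\ltimes C$.** By Lemma 4 the hypothesis $G\text{-dim}_QR<\infty$ holds, with $G\text{-dim}_QR=0$, and $\operatorname{Ext}^i_Q(M_j,Q)\cong\operatorname{Ext}^i_R(M_j,C)$ by Lemma 3. Since $T_{\ge j}$ resolves $M_j$,
$$\operatorname{Ext}^i_R(M_j,C)\cong H^{i+j}(\operatorname{Hom}_R(T,C))\qquad(i\ge1,\ j\in\mathbb Z). \tag{7}$$
So $\operatorname{Hom}_R(T,C)$ is exact if and only if $\operatorname{Ext}^i_R(M_j,C)=0$ for all $i\ge1$ and all $j$, and this implies (ii) with $n=0$. Conversely, let (ii) hold with some $n\ge0$. By (7), for $i\ge1$ and any $j$, $\operatorname{Ext}^i_R(M_j,C)\cong\operatorname{Ext}^{i+n}_R(M_{j-n},C)=0$. $\blacksquare$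

So we look for a local ring $R$, a semidualizing module $C$, and a complex $T$ with
$$T\text{ exact},\qquad \operatorname{Hom}_R(T,R)\text{ exact},\qquad \operatorname{Hom}_R(T,C)\text{ not exact}. \tag{8}$$
The two evident choices of $C$ fail. For $C=R$ the third condition contradicts the second. For $R$ finite over a field $k$ and $C=R^\vee$, the complex $\operatorname{Hom}_R(T,C)\cong\operatorname{Hom}_k(T,k)$ is exact because $T$ is. We need a semidualizing module that mixes the two.

## 5. The module $S\otimes S^\vee$ over $S\otimes S$ and products of complexes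

From here on fix a local ring $\Lambda$. Unadorned $\otimes$ and "rank" are over $\Lambda$, and $(-)^\vee=\operatorname{Hom}_\Lambda(-,\Lambda)$. Finite projective $\Lambda$-modules are free. Let $S=\Lambda\oplus\mathfrak n$ be a commutative $\Lambda$-algebra, finite free as a module, with $\mathfrak n$ a nilpotent ideal. Then $S$ is local, since $\mathfrak n$ lies in every maximal ideal and $S/\mathfrak n=\Lambda$. Put
$$R=S\otimes S,\qquad E=S^\vee,\qquad C=S\otimes E.$$
$R$ is finite free over $\Lambda$, and it is local: $\mathfrak n\otimes S+S\otimes\mathfrak n$ is a nilpotent ideal with quotient $\Lambda$. On the first factor, $C$ looks like the ring; on the second, like its dual.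

**Lemma 5.** $C$ is a semidualizing $R$-module.

*Proof.* Let $G\to E$ be a resolution by finite free $S$-modules. As $S$ is free over $\Lambda$, $S\otimes G\to C$ is a resolution by finite free $R$-modules. Then
$$\operatorname{Hom}_R(S\otimes G,S\otimes E)\cong S\otimes\operatorname{Hom}_S(G,E)\cong S\otimes G^\vee,$$
the second isomorphism because $\operatorname{Hom}_S(X,\operatorname{Hom}_\Lambda(S,\Lambda))\cong\operatorname{Hom}_\Lambda(X,\Lambda)$ by $\varphi\mapsto(x\mapsto\varphi(x)(1))$. The augmented complex $G\to E$ is a bounded below exact complex of free $\Lambda$-modules, so it splits, and $G^\vee$ has cohomology only in degree $0$, equal to $E^\vee$. Hence $\operatorname{Ext}^i_R(C,C)=0$ for $i>0$ and $\operatorname{Hom}_R(C,C)=S\otimes\operatorname{Hom}_S(E,E)$. The homothety map of $C$ is $\mathrm{id}_S$ tensored with the homothety map $S\to\operatorname{Hom}_S(E,E)\cong E^\vee=S^{\vee\vee}$. The latter sends $s$ to $\varepsilon\mapsto(s\varepsilon)(1)=\varepsilon(s)$. This is the biduality map of the finite free $\Lambda$-module $S$, hence bijective.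 $\square$

**A complex from one factor is not enough.** Take $\Lambda=k$ a field, and let $X$ be a complex of finite free $S$-modules. If $T=X\otimes S$, then $\operatorname{Hom}_R(T,R)\cong\operatorname{Hom}_S(X,S)\otimes S$ and $\operatorname{Hom}_R(T,C)\cong\operatorname{Hom}_S(X,S)\otimes E$. Both are direct sums of $\dim_kS$ copies of the complex of vector spaces $\operatorname{Hom}_S(X,S)$, so if one is exact, so is the other. If $T=S\otimes X$, then $\operatorname{Hom}_R(T,C)\cong S\otimes\operatorname{Hom}_S(X,E)\cong S\otimes X^\vee$, which is exact as soon as $T\cong S\otimes X$ is. Neither choice gives (8).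

A product of two complexes does better. Over a field, $X\otimes Y$ is exact as soon as *one* factor is. Suppose $P$ is an exact complex of finite free $S$-modules whose dual $P'=\operatorname{Hom}_S(P,S)$ is *not* exact. Put $T=P\otimes P'$. The three complexes in (8) become $P\otimes P'$, $P'\otimes P$ and $P'\otimes(P')^\vee$. The first two have an exact factor. In the third, the non-exact $P'$ meets its own $\Lambda$-dual, and nothing is exact. We make this precise with $2$-periodic complexes.

**Definition 4.** A *$\mathbb Z/2$-graded complex* $X$ consists of modules $X_0,X_1$ and maps $d:X_0\to X_1$, $d:X_1\to X_0$ with $d^2=0$ (indices mod $2$). Such an $X$ is the same as a $2$-periodic complex indexed by $\mathbb Z$. It is *contractible over $\Lambda$* if there is a $\Lambda$-linear $h$, consisting of maps $X_i\to X_{i+1}$, with $dh+hd=1$; then it is exact. For an $S$-module $N$, $\operatorname{Hom}_S(X,N)$ has components $\operatorname{Hom}_S(X_i,N)$ and differential $\varphi\mapsto\varphi\circ d$; the same convention defines $X^\vee$. The tensor product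 $X\otimes Y$ has differential $d(x\otimes y)=dx\otimes y+(-1)^{|x|}x\otimes dy$. *Example:* over $S=k[x]/(x^2)$, $X_0=X_1=S$ with both maps multiplication by $x$; here $h(x)=1$, $h(1)=0$ contracts $X$ over $k$.

If $X$ has a contraction $h$, then $h\otimes1$ contracts $X\otimes Y$. Similarly $k(y\otimes x)=(-1)^{|y|}y\otimes hx$ contracts $Y\otimes X$. Indeed
$$dk(y\otimes x)=(-1)^{|y|}dy\otimes hx+y\otimes dhx,\qquad kd(y\otimes x)=-(-1)^{|y|}dy\otimes hx+y\otimes hdx,$$
with sum $y\otimes x$. Also $\varphi\mapsto\varphi h$ contracts $X^\vee$.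

**Proposition 6.** Let $P$ be a $\mathbb Z/2$-graded complex of finite free $S$-modules, and $P'=\operatorname{Hom}_S(P,S)$. Assume that $P$ is contractible over $\Lambda$, and that the boundaries and the homology of $P'$ are finite free over $\Lambda$, with $h_i=\operatorname{rank}H_i(P')$. Then $T=P\otimes P'$ is a $\mathbb Z/2$-graded complex of finite free $R$-modules such that $T$ and $\operatorname{Hom}_R(T,R)$ are exact, and the homology of $\operatorname{Hom}_R(T,C)$ is free over $\Lambda$, of rank $h_0^2+h_1^2$ in degree $0$ and $2h_0h_1$ in degree $1$.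

*Proof.* $T$ is exact because $P$ is contractible. To dualize, note that for $S$-modules $C_1,C_2$ there are natural isomorphisms
$$\operatorname{Hom}_S(P_i,C_1)\otimes\operatorname{Hom}_S(P'_j,C_2)\cong\operatorname{Hom}_R(P_i\otimes P'_j,C_1\otimes C_2),$$
sending $\varphi\otimes\psi$ to the map $p\otimes p'\mapsto\varphi(p)\otimes\psi(p')$; by additivity it is enough to check $P_i=P'_j=S$, where both sides are $C_1\otimes C_2$. They are compatible with the differentials: $(\varphi\otimes\psi)\circ d$ sends $p\otimes p'$ with $p\in P_{i+1}$, $p'\in P'_j$ to $\varphi(dp)\otimes\psi(p')$, and with $p\in P_i$, $p'\in P'_{j+1}$ to $(-1)^i\varphi(p)\otimes\psi(dp')$. So $(\varphi\otimes\psi)\circ d=\varphi d\otimes\psi+(-1)^{|\varphi|}\varphi\otimes\psi d$, and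
$$\operatorname{Hom}_R(T,C_1\otimes C_2)\cong\operatorname{Hom}_S(P,C_1)\otimes\operatorname{Hom}_S(P',C_2) \tag{9}$$
as complexes. With $C_1=C_2=S$ and $\operatorname{Hom}_S(P',S)\cong P$, we get $\operatorname{Hom}_R(T,R)\cong P'\otimes P$, which is exact because $P$ is contractible. With $C_1=S$, $C_2=E$, we get
$$\operatorname{Hom}_R(T,C)\cong P'\otimes\operatorname{Hom}_S(P',E)\cong P'\otimes(P')^\vee.$$
It remains to compute its homology. Let $Z_i\supseteq B_i$ be the cycles and boundaries of $P'$, and $H_i=Z_i/B_i$. Since $H_i$ and $B_{i+1}$ are free, the sequences $0\to B_i\to Z_i\to H_i\to0$ and $0\to Z_i\to P'_i\to B_{i+1}\to0$ split, so $P'_i\cong B_i\oplus H_i\oplus B_{i+1}$ with differential carrying the summand $B_{i+1}$ of $P'_i$ identically onto the summand $B_{i+1}$ of $P'_{i+1}$ and killing the rest. Thus $P'\cong H(P')\oplus(\text{contractible})$ over $\Lambda$, where $H(P')$ has zero differential. Then $(P')^\vee\cong H(P')^\vee\oplus(\text{contractible})$, and $P'\otimes(P')^\vee\cong H(P')\otimes H(P')^\vee\oplus(\text{contractible})$. The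 homology is therefore $H(P')\otimes H(P')^\vee$, with the stated ranks. $\square$

Everything now rests on finding $S$ and $P$.

## 6. Symmetric matrices and adjugates give self-dual complexes

Let $A,B$ be square matrices over $S$ with $AB=0=BA$. They give the $\mathbb Z/2$-graded complex $P$ with $P_1\xrightarrow{A}P_0\xrightarrow{B}P_1$. Writing functionals as columns, $\varphi\mapsto\varphi\circ A$ becomes multiplication by $A^T$, so
$$P'=\operatorname{Hom}_S(P,S):\qquad P'_0\xrightarrow{A^T}P'_1\xrightarrow{B^T}P'_0. \tag{10}$$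
Two natural choices fail.

*Symmetric matrices*, in particular $1\times1$ matrices: if $A^T=A$ and $B^T=B$, then $P'$ is $P$ with its two degrees interchanged, so $P'$ is exact whenever $P$ is.

*A $2\times2$ matrix and its adjugate*: let
$$A_0=\begin{pmatrix}a&b\\c&d\end{pmatrix},\qquad B_0=\begin{pmatrix}d&-b\\-c&a\end{pmatrix},\qquad J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}.$$
Then $A_0B_0=B_0A_0=(ad-bc)I$, so $ad=bc$ would make these a complex. But
$$JB_0J^{-1}=\begin{pmatrix}-c&a\\-d&b\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}a&c\\b&d\end{pmatrix}=A_0^T,$$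
and likewise $JA_0J^{-1}=B_0^T$, since $A_0$ is the adjugate of $B_0$. So multiplication by $J^{-1}$ in both degrees is an isomorphism from $P'$ to $P$, and again $P'$ is exact whenever $P$ is.

The symmetry disappears if we add *different* scalar matrices to $A_0$ and $B_0$. Put $A=A_0+tI$ and $B=B_0+uI$, where $t,u$ annihilate $a,b,c,d$. Then
$$AB=A_0B_0+uA_0+tB_0+tuI=(ad-bc+tu)I=BA, \tag{11}$$
so the relation needed is $ad-bc+tu=0$. We take $bc=0$ and $tu=-ad$. The squares $t^2,u^2$ are still at our disposal. We look for a graded $S=S_0\oplus S_1\oplus S_2$ with $S_0=\Lambda$, spanned in degree $1$ by $a,b,c,d,t,u$. If $A,B$ have entries in $S_1$, then $P$ breaks into strands $S_0^2\to S_1^2\to S_2^2$, of ranks $2,12,2\operatorname{rank}S_2$. Exactness forces $2-12+2\operatorname{rank}S_2=0$, that is, $\operatorname{rank}S_2=5$. There are five products $ab,cd,ac,bd,ad$ left, which we take as a basis of $S_2$.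

Now choose $t^2$. The first row $(a+t,\ b)$ of $A$ yields, in the first coordinate of the image of $S_1^2\to S_2^2$, the products of $a$ and $b$ with $a,b,c,d$, namely $ab,ac,ad,bd$, together with $t^2$ and $tu$. So $cd$ is missing unless $t^2$ supplies it. The second row $(c,\ d+t)$ misses $ab$. For $A^T$ the rows $(a+t,\ c)$ and $(b,\ d+t)$ miss $bd$ and $ac$. The choice $t^2=ab+cd$ fills both gaps of $A$ and neither gap of $A^T$. Similarly the rows $(d+u,\ -b)$, $(-c,\ a+u)$ of $B$ miss $ac$ and $bd$, and the rows $(d+u,\ -c)$, $(-b,\ a+u)$ of $B^T$ miss $ab$ and $cd$. So $u^2=ac+bd$ is the right choice.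

## 7. The rank 12 algebra $S$ and the matrices $A$, $B$

Let $V$ be free over $\Lambda$ on $a,b,c,d,t,u$ and $W$ free on $w_1,\dots,w_5$. Let $S=S_0\oplus S_1\oplus S_2=\Lambda\oplus V\oplus W$ with $VW=WW=0$ and the symmetric bilinear product $V\times V\to W$ given by
$$ab=w_1,\quad cd=w_2,\quad ac=w_3,\quad bd=w_4,\quad ad=w_5,\quad tu=-w_5,\quad t^2=w_1+w_2,\quad u^2=w_3+w_4,$$
all other products of two basis vectors of $V$ being $0$: namely $a^2,b^2,c^2,d^2,bc$, and $tx,ux$ for $x\in\{a,b,c,d\}$. All triple products from $V\oplus W$ vanish, so $S$ is a commutative associative graded $\Lambda$-algebra. It has the form required in Section 5 with $\mathfrak n=V\oplus W$, and its rank is $12$. Let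
$$A=\begin{pmatrix}a+t&b\\c&d+t\end{pmatrix},\qquad B=\begin{pmatrix}d+u&-b\\-c&a+u\end{pmatrix}.$$
By (11), $AB=BA=(ad-bc+tu)I=(w_5-0-w_5)I=0$. Let $P$ be the $\mathbb Z/2$-graded complex with $P_0=P_1=S^2$, $P_1\xrightarrow{A}P_0\xrightarrow{B}P_1$, and $P'$ its dual (10).

**Lemma 7.**

1. Each of $A,B,A^T,B^T$ maps $S_0^2$ isomorphically onto a rank $2$ direct summand of $S_1^2=V^2$.
2. $A,B:V^2\to W^2$ are surjective.
3. $A^T(V^2)=\langle w_1,w_2,w_3,w_5\rangle\oplus\langle w_1,w_2,w_4,w_5\rangle$ and $B^T(V^2)=\langle w_2,w_3,w_4,w_5\rangle\oplus\langle w_1,w_3,w_4,w_5\rangle$. These are rank $8$ direct summands of $W^2$ with free complements of rank $2$.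

*Proof.* (1) The image of $S_0^2$ is the $\Lambda$-span of the two columns. Read off the coefficients of the columns at $(a,0),(0,d)$ for $A$ and $A^T$, and at $(d,0),(0,a)$ for $B$ and $B^T$: in each case they form the $2\times2$ identity matrix. So reading these coefficients is a left inverse of $S_0^2\to V^2$.

For (2) and (3), the image of $V^2$ is spanned by the products of the two columns with $a,b,c,d,t,u$, listed below in this order.

* $A$, column $(a+t,c)$: $(0,w_3),(w_1,0),(w_3,0),(w_5,w_2),(w_1+w_2,0),(-w_5,0)$. Column $(b,d+t)$: $(w_1,w_5),(0,w_4),(0,w_2),(w_4,0),(0,w_1+w_2),(0,-w_5)$. The vectors $(w_1,0),(w_3,0),(w_1+w_2,0),(-w_5,0),(w_4,0)$ span $W\oplus0$, and $(0,w_3),(0,w_4),(0,w_2),(0,w_1+w_2),(0,-w_5)$ span $0\oplus W$.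
* $B$, column $(d+u,-c)$: $(w_5,-w_3),(w_4,0),(w_2,0),(0,-w_2),(-w_5,0),(w_3+w_4,0)$. Column $(-b,a+u)$: $(-w_1,0),(0,w_1),(0,w_3),(-w_4,w_5),(0,-w_5),(0,w_3+w_4)$. The vectors $(w_4,0),(w_2,0),(-w_5,0),(w_3+w_4,0),(-w_1,0)$ span $W\oplus0$, and $(0,-w_2),(0,w_1),(0,w_3),(0,-w_5),(0,w_3+w_4)$ span $0\oplus W$.
* $A^T$, column $(a+t,b)$: $(0,w_1),(w_1,0),(w_3,0),(w_5,w_4),(w_1+w_2,0),(-w_5,0)$. Column $(c,d+t)$: $(w_3,w_5),(0,w_4),(0,w_2),(w_2,0),(0,w_1+w_2),(0,-w_5)$. No first coordinate involves $w_4$ and no second coordinate involves $w_3$, so the span lies in the stated module. It is all of it: $(w_1,0),(w_2,0),(w_3,0),(-w_5,0)$ and $(0,w_1),(0,w_2),(0,w_4),(0,-w_5)$ are in the list.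
* $B^T$, column $(d+u,-b)$: $(w_5,-w_1),(w_4,0),(w_2,0),(0,-w_4),(-w_5,0),(w_3+w_4,0)$. Column $(-c,a+u)$: $(-w_3,0),(0,w_1),(0,w_3),(-w_2,w_5),(0,-w_5),(0,w_3+w_4)$. No first coordinate involves $w_1$ and no second coordinate involves $w_2$. Conversely $(w_2,0),(-w_3,0),(w_4,0),(-w_5,0)$ and $(0,w_1),(0,w_3),(0,-w_4),(0,-w_5)$ are in the list.

The modules in (3) are spanned by subsets of the standard basis of $W^2$, so they are direct summands with free complements of rank $2$. $\square$

**Lemma 8.** $P$ is contractible over $\Lambda$. All cycles, boundaries and homology modules of $P'$ are free over $\Lambda$, and $H_0(P')$, $H_1(P')$ have rank $4$.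

*Proof.* As a $\Lambda$-complex, $P$ is the direct sum of the two strands
$$S_0^2\xrightarrow{B}S_1^2\xrightarrow{A}S_2^2,\qquad S_0^2\xrightarrow{A}S_1^2\xrightarrow{B}S_2^2,$$
with zero maps into $S_0^2$ and out of $S_2^2$. In each strand the second map is a surjection of free modules of ranks $12$ and $10$, so it splits, and its kernel is free of rank $2$. The kernel contains the image of the first map, which is a rank $2$ direct summand of $S_1^2$ and hence of the kernel. The quotient is projective of rank $0$, hence zero. The first map is a split injection, so each strand is split exact, hence contractible over $\Lambda$.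

Likewise $P'$ is the direct sum of the strands
$$S_0^2\xrightarrow{A^T}S_1^2\xrightarrow{B^T}S_2^2,\qquad S_0^2\xrightarrow{B^T}S_1^2\xrightarrow{A^T}S_2^2.$$
The first map in each is a split injection whose image is a rank $2$ summand of $S_1^2$. The second has image a free module of rank $8$, so its kernel is free of rank $12-8=4$, and modulo the rank $2$ summand it gives homology free of rank $2$ at $S_1^2$. At $S_2^2$ the homology is the rank $2$ complement. There is no homology at $S_0^2$. In the first strand, $S_1^2$ lies in $P'_1$ and $S_2^2$ in $P'_0$; in the second strand the parities are reversed. So $H_0(P')$ and $H_1(P')$ are each free of rank $2+2=4$. $\square$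

## 8. The modules over $Q=R\ltimes C$: Theorem A and its Corollary

*Proof of Theorem A.* Take $S$, $P$, $P'$ from Section 7, and $R=S\otimes S$, $C=S\otimes S^\vee$, $T=P\otimes P'$ from Section 5. Put $Q=R\ltimes C$, with $Q\to R$ the projection. Regard $T$ as a $2$-periodic complex indexed by $\mathbb Z$; each $T_i$ is free over $R$ of rank $2\cdot2+2\cdot2=8$. Let $M=\operatorname{Coker}(T_1\to T_0)$. The rings $R$ and $Q$ are local and finite free over $\Lambda$, and $Q\to R$ is a surjective local homomorphism.

**Statement 1.** $C$ is semidualizing by Lemma 5, so $R$ is totally reflexive over $Q$ by Lemma 4.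

**Statement 2, except $M\ne0$.** By Lemma 8, Proposition 6 applies with $h_0=h_1=4$. Hence $T$ and $\operatorname{Hom}_R(T,R)$ are exact, and $M$ is totally reflexive over $R$ by Lemma 2(1).

**Statement 3, and $M\ne0$.** By Lemma 3, then (7) with $j=0$, then Proposition 6, for every $i\ge1$
$$\operatorname{Ext}^i_Q(M,Q)\cong\operatorname{Ext}^i_R(M,C)\cong H^i(\operatorname{Hom}_R(T,C))\cong\Lambda^{32}, \tag{12}$$
because $h_0^2+h_1^2=32=2h_0h_1$ takes care of both parities of $i$. In particular $M\ne0$. If $G\text{-dim}_QM$ were some finite $n$, (1) would give $\operatorname{Ext}^i_Q(M,Q)=0$ for $i>n$, contradicting (12).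

**Dimension, depth and characteristic.** Since $Q$ is finite free over $\Lambda$, $\dim Q=\dim\Lambda$ and $\operatorname{depth}Q=\operatorname{depth}_\Lambda Q=\operatorname{depth}\Lambda$. If $\Lambda=k$ is a field, $Q$ is artinian of length $2\cdot12^2=288$ with residue field $k$. Given $0\le e\le n$ and an artinian local ring $K$, put $\mathcal A=K[[x_1,\dots,x_n]]$ and $\Lambda=\mathcal A[y]/(y^2,yx_{e+1},\dots,yx_n)$. This is a local ring, since $y$ is nilpotent and $\Lambda/(y)=\mathcal A$, and as an $\mathcal A$-module it is $\mathcal A\oplus\mathcal A/(x_{e+1},\dots,x_n)$, so it has dimension $n$ and depth $\min(n,e)=e$. Taking $K$ a field, or $K=\mathbb Z/p^2$ with $p$ prime, gives both kinds of characteristic. $\blacksquare$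

*Proof of the Corollary.* The ring $R\ltimes M$ is local and finite over $R$, and as an $R$-module it is $R\oplus M$, a direct sum of two totally reflexive $R$-modules. So $G\text{-dim}_R(R\ltimes M)=0$, and $G\text{-dim}_QR=0$ by Theorem A. As a $Q$-module $R\ltimes M$ is again $R\oplus M$, so $\operatorname{Ext}^i_Q(M,Q)\neq0$ is a direct summand of $\operatorname{Ext}^i_Q(R\ltimes M,Q)$ for every $i\ge1$. By (1), $G\text{-dim}_Q(R\ltimes M)=\infty$. $\blacksquare$
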